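# A pinwheel map of the plane and the constant $\sqrt2-1$

## A plane map that turns four points by a right angle

Fix a number $c$ with $\sqrt2-1<c<1$. Then $(c+1)^2>2$, that is, $c^2+2c>1$, so $\frac{1-c^2}{2c}<1$, and we can fix a second number $w$ with
$$\max\Big\{c,\ \frac{1-c^2}{2c}\Big\}<w<1. \tag{1}$$
We use two $\mathcal C^\infty$ functions of one variable.

* A switch $\chi:\mathbb R\to[0,1]$, nondecreasing, with $\chi=0$ on $(-\infty,w]$ and $\chi=1$ on $[1,\infty)$.
* A ramp $m:\mathbb R\to[0,\infty)$ with $m=0$ on $(-\infty,-w]$, with $0\le m'\le 2c$ everywhere, and with $m(c)=1+c^2$.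

The ramp must climb to height $1+c^2$ over the interval $[-w,c]$, of length $c+w$, with slope at most $2c$. This is possible with room to spare exactly when $1+c^2<2c(c+w)$, that is, when $2cw>1-c^2$, and this is part of (1). Explicitly, let $\psi:\mathbb R\to[0,1]$ be smooth, supported in $[-w,c]$, and equal to $1$ on so large a part of that interval that $2c\int\psi>1+c^2$. Put $m'=2c\,\tau\,\psi$ with $\tau=\frac{1+c^2}{2c\int\psi}\in(0,1)$, and integrate from $-\infty$.

Now define $F=(P,Q):\mathbb R^2\to\mathbb R^2$ by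
$$P(x,y)=cx-\chi(y)\,m(x)+\chi(-y)\,m(-x),\qquad Q(x,y)=cy+\chi(x)\,m(-y)-\chi(-x)\,m(y). \tag{2}$$
Near the origin both switches are off and $F$ is just multiplication by $c$. To the right of the line $x=1$, the map pushes points upward by $m(-y)$. Above the line $y=1$ it pushes them to the left by $m(x)$, and so on around the square like a pinwheel.

Let $R(x,y)=(-y,x)$ be the quarter turn. Substituting in (2),
$$P(-y,x)=-cy-\chi(x)m(-y)+\chi(-x)m(y)=-Q(x,y),$$
$$Q(-y,x)=cx+\chi(-y)m(-x)-\chi(y)m(x)=P(x,y).$$
Since $F(R(x,y))=(P(-y,x),Q(-y,x))$ and $R(F(x,y))=(-Q(x,y),P(x,y))$, this says that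
$$F\circ R=R\circ F. \tag{3}$$

Take $z=(1,-c)$. As $c<w$, we have $\chi(c)=\chi(-c)=0$, so $P(z)=c$. Also $\chi(1)=1$ and $\chi(-1)=0$, so $Q(z)=-c^2+m(c)=-c^2+(1+c^2)=1$. Hence
$$F(1,-c)=(c,1)=R(1,-c).$$
By (3), $F(R^kz)=R^kF(z)=R^{k+1}z$ for all $k$. So $F$ runs through the corners of a tilted square,
$$(1,-c)\mapsto(c,1)\mapsto(-1,c)\mapsto(-c,-1)\mapsto(1,-c), \tag{4}$$
and since $R^2z=-z\ne z$, this is a periodic orbit of minimal period $4$.

For a numerical picture take $c=\frac12$. Then $\frac{1-c^2}{2c}=\frac34$, and $w=\frac45$ is allowed. The ramp must rise to $\frac54$ over the interval $[-\frac45,\frac12]$, of length $1.3$, with slope at most $1$. It just fits.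

What is such a map for? It has $F(0)=0$, a period-4 orbit, and, as we shall see, a derivative that is small in a strong sense at every point. It answers a stability question.

## Condition IV and global asymptotic stability

Let $F:\mathbb R^n\to\mathbb R^n$ be $\mathcal C^1$, and iterate it:
$$\mathbf x_{k+1}=F(\mathbf x_k). \tag{5}$$

**Definition.** The origin is *globally asymptotically stable* (GAS) for (5) if it is a fixed point which is Lyapunov stable and every orbit of (5) converges to it.

For a real matrix $A=(a_{ij})$ write $|A|=(|a_{ij}|)$, write $\sigma(A)$ for the spectrum and $\rho(A)$ for the spectral radius. Inequalities between matrices or vectors are entrywise.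

**Condition IV.** $|\lambda|<1$ for all $\lambda\in\sigma(|DF(\mathbf x)|)$ and all $\mathbf x\in\mathbb R^n$; in other words, $\rho(|DF(\mathbf x)|)<1$ for every $\mathbf x$.

Taking absolute values matters. The matrix $A=\begin{pmatrix}0.6&0.6\\-0.6&-0.6\end{pmatrix}$ satisfies $A^2=0$, so $\rho(A)=0$, but $\rho(|A|)=1.2$. On the other hand, condition IV does not make the entries small: $\begin{pmatrix}0&1000\\0&0\end{pmatrix}$ has $\rho(|A|)=0$.

We use the following textbook facts.

* (F1) $\rho(A)\le\rho(|A|)$, and if $0\le A\le B$ then $\rho(A)\le\rho(B)$. Both follow from $\rho(A)=\lim\|A^k\|^{1/k}$, since $|A^k|\le|A|^k$, and $A^k\le B^k$ in the second case.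
* (F2) If $A\ge0$ and $A_J$ is a principal submatrix, then $\rho(A_J)\le\rho(A)$: pad $A_J$ with zeros and use (F1). In particular each diagonal entry of $A$ is at most $\rho(A)$.
* (F3) $\rho(A)$ depends continuously on the entries of $A$. So for $F$ of class $\mathcal C^1$, $\rho(|DF|)$ is a continuous function, with a maximum on each compact set.
* (F4) If $N\ge0$ and $\rho(N)<1$, then $N^k\to0$ and $(I-N)^{-1}=\sum_{k\ge0}N^k\ge0$.
* (F5) If $F(0)=0$ and $\rho(DF(0))<1$, the origin is locally asymptotically stable, in particular Lyapunov stable.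

By (F1) and (F5), under condition IV a fixed point at the origin is always locally asymptotically stable. Whatever can go wrong, goes wrong far away.

The question, from "Examples and counterexamples for Markus-Yamabe and LaSalle global asymptotic stability problems", is this. Let $n\ge2$, let $F:\mathbb R^n\to\mathbb R^n$ be $\mathcal C^1$ with $F(0)=0$, and suppose that condition IV holds. Is the origin GAS? The known results are that the answer is yes if $F$ is a polynomial map, and yes if $F(x_1,\dots,x_n)=(x_2,\dots,x_n,f(x_1,\dots,x_n))$. In general the answer is no, for every $n\ge2$, and this is the content of Theorem 1.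

**Theorem 1.** Let $\sqrt2-1<c<1$. There is a $\mathcal C^\infty$ map $F:\mathbb R^2\to\mathbb R^2$ with $F(0)=0$ and $\rho(|DF|)\le c$ everywhere, having a periodic orbit of minimal period $4$. Hence for every $n\ge2$ there are $\mathcal C^\infty$ maps with $F(0)=0$ satisfying IV for which the origin is not GAS.

**Theorem 2.** Let $F:\mathbb R^2\to\mathbb R^2$ be $\mathcal C^1$ with $F(0)=0$.
(a) If $\sup_{\mathbf x}\rho(|DF(\mathbf x)|)<\sqrt2-1$, the origin is GAS. By Theorem 1 the constant $\sqrt2-1$ is optimal.
(b) If only $\rho(|DF(\mathbf x)|)<\sqrt2-1$ for every $\mathbf x$, every bounded orbit converges to $0$.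

**Theorem 3.** For $n\ge3$ there is a $\mathcal C^\infty$ map with $F(0)=0$ and $|DF(\mathbf x)|^2=0$ for all $\mathbf x$ (so $\sigma(|DF(\mathbf x)|)=\{0\}$), having an unbounded orbit. There is another such map with a 3-cycle.

**Theorem 4.** There is a $\mathcal C^\infty$ map $F:\mathbb R^2\to\mathbb R^2$ with $F(0)=0$ and $\rho(|DF|)\le\frac34$ everywhere, with a nonempty open set of points whose orbits tend to infinity.

**Theorem 5.** For every $n\ge1$, a $\mathcal C^1$ map with $F(0)=0$ and IV has no fixed point other than $0$ and no orbit of minimal period $2$. (So the period $3$ in Theorem 3 is the smallest possible.)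

These notes do not settle whether, for $n=2$, unbounded orbits can exist when $\rho(|DF|)<\sqrt2-1$ pointwise with supremum exactly $\sqrt2-1$.

## The four strips where the pinwheel map twists

Here is the proof of Theorem 1. The map is (2). We already know that it is $\mathcal C^\infty$ and has the 4-cycle (4), and $F(0)=0$ because $\chi(0)=0$. It remains to compute $\rho(|DF|)$.

**Step 1: the diagonal entries lie in $[-c,c]$.** This is what the slope bound $2c$ is for. We have
$$P_x=c-\chi(y)m'(x)-\chi(-y)m'(-x),\qquad Q_y=c-\chi(x)m'(-y)-\chi(-x)m'(y).$$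
The numbers $\chi(y)$ and $\chi(-y)$ are never both nonzero, since that would require $y>w$ and $y<-w$. So at most one of the two subtracted terms in $P_x$ is present, and it lies in $[0,2c]$. Thus $P_x\in[-c,c]$, and likewise $Q_y\in[-c,c]$.

**Step 2: the off-diagonal entries are never nonzero together.** This is what the vanishing of $m$ on $(-\infty,-w]$ is for. We have
$$P_y=-\chi'(y)m(x)-\chi'(-y)m(-x),\qquad Q_x=\chi'(x)m(-y)+\chi'(-x)m(y).$$
If $\chi'(t)\ne0$ then $t>w$, and if $m(t)\ne0$ then $t>-w$. Therefore
$$P_y\ne0\ \Rightarrow\ (y>w,\ x>-w)\ \text{ or }\ (y<-w,\ x<w),$$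
$$Q_x\ne0\ \Rightarrow\ (x>w,\ y<w)\ \text{ or }\ (x<-w,\ y>-w).$$
Check the four combinations. First with first: $y>w$ and $y<w$. First with second: $x>-w$ and $x<-w$. Second with first: $x<w$ and $x>w$. Second with second: $y<-w$ and $y>-w$. All are contradictory, so $P_yQ_x\equiv0$.

**Step 3: the spectral radius.** At each point $|DF|$ is a triangular matrix, so its eigenvalues are $|P_x|$ and $|Q_y|$, and $\rho(|DF|)\le c<1$ by Step 1. The orbit (4) does not converge to $0$, so the origin is not GAS.

**Step 4: higher dimensions.** For $n>2$ use $(\mathbf x_1,\mathbf x_2)\in\mathbb R^2\times\mathbb R^{n-2}\mapsto(F(\mathbf x_1),0)$. Its matrix of absolute values is $|DF(\mathbf x_1)|$ bordered by zeros, so it has the same nonzero eigenvalues, and the 4-cycle persists in $\mathbb R^2\times\{0\}$. This proves Theorem 1. $\square$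

The size of $\chi'$ played no role. The switches may be as steep as they like, because a large off-diagonal entry costs nothing while the opposite one is zero. The cost is in the ramp: it must drop its whole height $1+c^2$ within length $c+w<c+1$ at slope at most $2c$, and $1+c^2<2c(c+1)$ is precisely $c>\sqrt2-1$.

## Dimension one, triangular maps, and averaging the derivative

To see why one might have expected a positive answer, and where that expectation breaks, take simple cases first.

If $n=1$, condition IV says $|F'|<1$, so $|F(x)|<|x|$ for $x\ne0$ by the mean value theorem. Along an orbit $|x_k|$ decreases to some $L$. A limit point $x^*$ of the orbit has $|x^*|=L$, and $|F(x^*)|=L$ by continuity, so $L=0$. The origin is GAS.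

If $F$ is linear, $F(\mathbf x)=A\mathbf x$, then $\rho(A)\le\rho(|A|)<1$ and the origin is GAS.

If $n=2$ and $F(x,y)=(P(x),Q(x,y))$ is triangular with $F(0)=0$, condition IV reads $|P'|<1$ and $|Q_y|<1$. By the one-dimensional case $x_k\to0$. Since $|P'(0)|<1$, the convergence is eventually geometric. As $Q$ is $\mathcal C^1$ and $Q(0,0)=0$, the numbers $|Q(x_k,0)|$ are bounded by a constant times $|x_k|$, so they are summable. From
$$|y_{k+1}|\le|Q(x_k,0)|+|Q(x_k,y_k)-Q(x_k,0)|\le|Q(x_k,0)|+|y_k|$$
we see that $(y_k)$ is bounded. On a compact box containing the orbit and $0$ there is $\mu<1$ with $|Q_y|\le\mu$, so $|y_{k+1}|\le|Q(x_k,0)|+\mu|y_k|$. Hence $\limsup|y_k|\le\mu\limsup|y_k|$, and $y_k\to0$. With (F5), the origin is GAS. So a failure needs both off-diagonal entries, and in (2) they take turns in different places.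

The sensible general approach imitates $n=1$. For two points $p,q$,
$$F(p)-F(q)=M(p-q),\qquad M=\int_0^1DF(q+t(p-q))\,dt,$$
and one would like $\rho(|M|)<1$, or a norm in which all the $DF(\mathbf x)$ contract. For a single matrix this is available: by (F4) with $N=|A|$, the vector $u=(I-N)^{-1}\mathbf 1\geq\mathbf 1$ satisfies $|A|u<u$, so $A$ contracts the norm $\max_i|v_i|/u_i$. But $u$ depends on the point, and an average of matrices with $\rho(|\cdot|)<1$ need not have this property.

The pinwheel map itself shows this. By the mean value theorem there is $t_0\in(w,1)$ with $\chi'(t_0)=\frac1{1-w}$. Put $K=\frac{1+c^2}{1-w}$. Since $m=1+c^2$ on $[c,\infty)$ in our construction and $\chi'(\pm1)=0$, at $(1,t_0)$ we have $P_y=-K$, $Q_x=0$, and at $(t_0,-1)$ we have $P_y=0$, $Q_x=K$. The average of these two derivatives has off-diagonal entries $\mp K/2$, so by (F1) the spectral radius of its matrix of absolute values is at least $K/2$. And $K/2>1$, because $2w>\frac{1-c^2}{c}>1-c^2$ gives $1+c^2>2(1-w)$. Condition IV is destroyed by averaging.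

## One coordinate contracts for each pair of points

What survives is weaker than a contraction: for each pair of points, some coordinate contracts. Which one depends on the pair.

**Lemma A.** Let $F:\mathbb R^n\to\mathbb R^n$ be $\mathcal C^1$, $B$ a compact box, $c>0$, and $p\ne q$ in $B$.
(i) If $\rho(|DF|)<c$ on $B$, there is $i$ with $p_i\ne q_i$ and $|F_i(p)-F_i(q)|<c|p_i-q_i|$.
(ii) If $\rho(|DF|)\le c$ on $B$, there is $i$ with $p_i\ne q_i$ and $|F_i(p)-F_i(q)|\le c|p_i-q_i|$.

The proof uses the notion of a $P$-matrix.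

**Definition.** A real square matrix is a *$P$-matrix* if all its principal minors are positive.

For example $\begin{pmatrix}1&-3\\0&1\end{pmatrix}$ is a $P$-matrix: its principal minors are $1,1,1$. Its symmetric part is not positive definite.

**Gale–Nikaidô theorem** (*Math. Ann.* 159 (1965), 81–93, Theorem 4). A differentiable map on a closed rectangular region whose Jacobian is everywhere a $P$-matrix is univalent, that is, injective.

**Step 1 of (i): turn a failure into a failure of injectivity.** Let $I=\{i:p_i\ne q_i\}\ne\emptyset$, and suppose the claim fails. Put $d_i=\frac{F_i(p)-F_i(q)}{p_i-q_i}$ for $i\in I$; then $|d_i|\ge c$. Freeze the coordinates outside $I$ at the common values of $p$ and $q$, and let $K$ be the resulting closed box in $\mathbb R^I$. For $z\in K$ and $i\in I$ set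
$$G_i(z)=\operatorname{sgn}(d_i)\,\big(d_iz_i-F_i(z)\big).$$
By the choice of $d_i$, $G_i(p)-G_i(q)=\operatorname{sgn}(d_i)\big(d_i(p_i-q_i)-(F_i(p)-F_i(q))\big)=0$. So $G(p)=G(q)$ with $p\ne q$, and it suffices to show that $G$ is injective on $K$.

**Step 2 of (i): the Jacobian of $G$ is a $P$-matrix.** It equals $\Delta-SA$, where $\Delta=\operatorname{diag}(|d_i|)$, $S=\operatorname{diag}(\operatorname{sgn}d_i)$, and $A$ is the principal submatrix of $DF$ on $I$. Let $J\subset I$ be nonempty and $\tau\in[0,1]$. Since $|d_i|\ge c$, (F1) and (F2) give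
$$\rho(\Delta_J^{-1}\tau S_JA_J)\le\rho(\Delta_J^{-1}|A_J|)\le c^{-1}\rho(|A_J|)\le c^{-1}\rho(|DF|)<1. \tag{6}$$
So $I-\Delta_J^{-1}\tau S_JA_J$ is invertible, and $\det(\Delta_J-\tau S_JA_J)\ne0$ for all $\tau\in[0,1]$. At $\tau=0$ this determinant is positive, hence by continuity it is positive at $\tau=1$. That is the principal minor of $\Delta-SA$ on $J$.

**Step 3 of (i): conclusion.** By the Gale–Nikaidô theorem $G$ is injective on $K$, contradicting Step 1. This proves (i).

**Proof of (ii).** Apply (i) with $c+\frac1k$ in place of $c$, for $k=1,2,\dots$. There are finitely many indices, so some index $i$ serves for infinitely many $k$. Let $k\to\infty$ along these. $\square$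

For our $G$ the injectivity can also be seen directly, without quoting the theorem. Here is the argument, so that you can rebuild everything. Consider a $\mathcal C^1$ map $G$ on a compact box $K\subset\mathbb R^m$ with $DG(z)=\Delta-B(z)$, where $\Delta$ is a constant diagonal matrix with positive diagonal, and $\rho(\Delta^{-1}|B(z)|)<1$ for all $z\in K$. By (6) this covers our case.

**Step D1: two facts on one matrix.** Let $M=\Delta-B$ and $N=\Delta^{-1}|B|$ with $\rho(N)<1$. First, $u=(I-N)^{-1}\mathbf 1\ge\mathbf 1$ satisfies $Mu\ge\Delta u-|B|u=\Delta(I-N)u=\Delta\mathbf 1>0$. Second, if $v\ge0$ and $Mv\le0$, then $\Delta v\le Bv\le|B|v$, so $v\le Nv\le N^2v\le\dots\to0$, and $v=0$.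

**Step D2: if $a,b\in K$, $b\ge a$ and $G(b)\le G(a)$, then $b=a$.** We use induction on $m$. For $m=1$ the derivative is positive, so $G$ is strictly increasing. Let $m\ge2$, fix $a$, and let $X=\{x\in K:x\ge a,\ G(x)\le G(a)\}$, a compact set containing $a$. The point $a$ is isolated in $X$: otherwise take $x\to a$ in $X\setminus\{a\}$ such that $(x-a)/\|x-a\|$ converges to a unit vector $v\ge0$; then $DG(a)v\le0$, contradicting D1. So $X\setminus\{a\}$ is compact. Suppose it is nonempty, and let $b$ be a point of it with the smallest sum of coordinates.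

If $b_i=a_i$ for some $i$, freeze all such coordinates and drop the corresponding components of $G$. If all coordinates were frozen we would have $b=a$. Otherwise the remaining map has Jacobian $\Delta_J-B_J$, which satisfies the hypotheses by (F2), and the induction hypothesis gives $b=a$. Both are impossible. So $b_i>a_i$ for all $i$. Let $u>0$ be as in D1 for the matrix $DG(b)$. For small $t>0$ we have $a\le b-tu\le b$, so $b-tu\in K$; also $b-tu\ne a$, and $G(b-tu)=G(b)-t\,DG(b)u+o(t)\le G(b)\le G(a)$. Thus $b-tu\in X\setminus\{a\}$ has a smaller coordinate sum than $b$, a contradiction.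

**Step D3: injectivity.** Let $G(a)=G(b)$. Choose a diagonal matrix $D$ of signs with $D(b-a)\ge0$. The map $H(z)=D\,G(Dz)$ on the box $DK$ has Jacobian $\Delta-DB(Dz)D$, and $|DBD|=|B|$, so it satisfies the hypotheses. Also $H(Da)=H(Db)$ and $Db\ge Da$. By D2, $Da=Db$, so $a=b$. $\square$

Lemma A gives Theorem 5 at once.

**Proof of Theorem 5.** Suppose $p\ne q$, and either both are fixed (for instance $q=0$), or $F(p)=q$ and $F(q)=p$. Then $|F_i(p)-F_i(q)|=|p_i-q_i|$ for all $i$. This contradicts Lemma A(i) with $c=1$, on any compact box containing $p$ and $q$. $\square$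

## Which tilted squares can be turned

Lemma A explains the choice of the points (4). Suppose $F$ is a $\mathcal C^1$ map of the plane with $\rho(|DF|)\le c<1$ and $c>0$, and suppose $F(R^kz)=R^{k+1}z$ for all $k$, where $z=(1,-a)$ with $0<a<1$. Test Lemma A(ii) on two pairs.

* The pair $z,-z$. The difference is $(2,-2a)$ and the difference of the images is $R(2,-2a)=(2a,2)$. So $2a\le2c$ or $2\le2ac$. The second is impossible, hence $a\le c$.
* The pair $z,Rz$. The difference is $(1-a,-(1+a))$ and the difference of the images is $(1+a,1-a)$. So $1+a\le c(1-a)$ or $1-a\le c(1+a)$. The first is impossible, hence $a\ge\frac{1-c}{1+c}$.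

Together, $\frac{1-c}{1+c}\le a\le c$, which forces $1-c\le c+c^2$, that is, $c\ge\sqrt2-1$. So below $\sqrt2-1$ no square of this form can be turned. For $c>\sqrt2-1$ the choice $a=c$ is allowed by both tests, and (2) realizes it. Theorem 2 says that below $\sqrt2-1$ nothing else can go wrong either.

## Two iterations shrink a width

We turn to Theorem 2. For a compact set $S\subset\mathbb R^2$ let $D(S)$ and $E(S)$ be the diameters of its projections to the $x$-axis and to the $y$-axis. For example, the set of four points (4) has $D=E=2$. For points $a,b$ write $\Delta x_{ab}=|x_a-x_b|$ and $\Delta y_{ab}=|y_a-y_b|$.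

**Lemma B.** Let $0<c<\sqrt2-1$ and $\kappa=2c+c^2<1$. Let $S_0\supset S_1\supset S_2$ be nonempty compact sets with $S_1\subset F(S_0)$, $S_2\subset F(S_1)$, and $\rho(|DF|)\le c$ on a box containing $S_0$, where $F$ is $\mathcal C^1$. Then $D(S_2)\le\kappa D(S_0)$ or $E(S_2)\le\kappa E(S_0)$.

**Step 1: normalize.** If $D(S_0)=0$ or $E(S_0)=0$, the claim is trivial. By Lemma A(ii), for all $a,b\in S_0$,
$$\Delta x_{F(a)F(b)}\le c\,\Delta x_{ab}\quad\text{or}\quad\Delta y_{F(a)F(b)}\le c\,\Delta y_{ab}. \tag{7}$$
(For $a=b$ this is trivial.) From now on only (7) and the inclusions are used. They, and the conclusion, are unchanged if the two axes are rescaled independently. So assume $D(S_0)=E(S_0)=1$. If $a,b\in S_1$, they have preimages in $S_0$, whose coordinate differences are at most $1$. Hence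
$$a,b\in S_1\ \Rightarrow\ \Delta x_{ab}\le c\ \text{ or }\ \Delta y_{ab}\le c. \tag{8}$$
Suppose for contradiction that $\theta:=\min(D(S_2),E(S_2))>\kappa=2c+c^2$. In particular $\theta-c>c$.

**Step 2: four points in $S_2$ must form a tilted square.** Take $p,q,r,s\in S_2$ with $\Delta x_{pq}\ge\theta$ and $\Delta y_{rs}\ge\theta$. Think of $p,q$ as the left and right extremes, and of $r,s$ as the bottom and top ones. All four lie in $S_1$, so (8) applies to each pair. Since $\theta>c$,
$$\eta:=\Delta y_{pq}\le c,\qquad\xi:=\Delta x_{rs}\le c.$$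
If both $\Delta x_{pr}>c$ and $\Delta x_{ps}>c$, then (8) gives $\Delta y_{pr},\Delta y_{ps}\le c$, so $\theta\le\Delta y_{rs}\le2c$, a contradiction. So $p$ is within $c$ in $x$ of $r$ or of $s$. The same argument holds for $q$. They are not within $c$ of the same point, since then $\theta\le\Delta x_{pq}\le2c$. Interchanging the names $r,s$ if necessary,
$$\gamma:=\Delta x_{pr}\le c,\qquad\delta:=\Delta x_{qs}\le c.$$
Then $\Delta x_{ps}\ge\Delta x_{pq}-\Delta x_{qs}\ge\theta-c>c$ and $\Delta x_{qr}\ge\Delta x_{pq}-\Delta x_{pr}\ge\theta-c>c$, so by (8)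
$$\alpha:=\Delta y_{ps}\le c,\qquad\beta:=\Delta y_{qr}\le c.$$
Consequently $\Delta y_{pr}\ge\Delta y_{rs}-\alpha\ge\theta-c>c$ and $\Delta y_{qs}\ge\Delta y_{rs}-\beta\ge\theta-c>c$.

**Step 3: the six small differences are not too small.** The triangle inequality in $y$ along $r,q,p,s$, and in $x$ along $p,r,s,q$, gives
$$\alpha+\beta+\eta\ge\theta,\qquad\gamma+\xi+\delta\ge\theta.$$
Each of the six numbers is at most $c$. So
$$\alpha+\beta\ge\theta-c,\qquad\text{and each of }\alpha,\beta,\eta,\gamma,\xi,\delta\text{ is at least }\theta-2c>c^2. \tag{9}$$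

**Step 4: go back one iteration.** The point of this step is that each small difference must have come from one that is larger by a factor $1/c$. Choose preimages $p',q',r',s'\in S_1$ of $p,q,r,s$. All coordinate differences in $S_1\subset S_0$ are at most $1$.

For the pairs $\{p,s\}$ and $\{q,r\}$ we have $\Delta x>c$, so the first alternative of (7), applied to the preimages, is impossible: it would bound $\Delta x$ by $c\cdot1$. Hence the second holds, and by (9)
$$\Delta y_{p's'}\ge\frac{\alpha}{c}>c,\qquad\Delta y_{q'r'}\ge\frac{\beta}{c}>c. \tag{10}$$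
For the pairs $\{p,r\}$, $\{q,s\}$, $\{r,s\}$ we have $\Delta y>c$, so the second alternative is impossible. Hence
$$\Delta x_{p'r'}\ge\frac{\gamma}{c}>c,\qquad\Delta x_{q's'}\ge\frac{\delta}{c}>c,\qquad\Delta x_{r's'}\ge\frac{\xi}{c}>c.$$
Since $p',q',r',s'\in S_1$, (8) now gives
$$\Delta y_{p'r'}\le c,\qquad\Delta y_{q's'}\le c,\qquad\Delta y_{r's'}\le c. \tag{11}$$

**Step 5: order the four heights and add up.** Only differences matter, so after a reflection of the $y$-axis we may assume $y_{r'}\le y_{s'}$. By (11), $y_{p'}\le y_{r'}+c\le y_{s'}+c$. As $\Delta y_{p's'}>c$ by (10), $p'$ must lie below: $y_{p'}<y_{s'}-c\le y_{r'}$, the last inequality by (11). Similarly $y_{q'}\ge y_{s'}-c\ge y_{r'}-c$, and $\Delta y_{q'r'}>c$, so $y_{q'}>y_{r'}+c\ge y_{s'}$. Thus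
$$y_{p'}<y_{r'}\le y_{s'}<y_{q'}.$$
The intervals $[y_{p'},y_{s'}]$ and $[y_{r'},y_{q'}]$ cover $[y_{p'},y_{q'}]$ and overlap in $[y_{r'},y_{s'}]$, so by (10), (11) and (9)
$$1\ge\Delta y_{p'q'}=\Delta y_{p's'}+\Delta y_{q'r'}-\Delta y_{r's'}\ge\frac{\alpha+\beta}{c}-c\ge\frac{\theta-c}{c}-c.$$
That is, $\theta\le2c+c^2=\kappa$, a contradiction. This proves Lemma B. $\square$

The proof is forced toward the 4-cycle. For the set (4), with $p=(-1,c)$, $q=(1,-c)$, $r=(-c,-1)$, $s=(c,1)$, the preimages are $p'=s$, $q'=r$, $r'=p$, $s'=q$. After dividing all coordinates by $2$ we have $\alpha=\beta=\frac{1-c}2$ and $\Delta y_{p's'}=\frac{1+c}2$, so the inequality $\Delta y_{p's'}\ge\alpha/c$ reads $c(1+c)\ge1-c$, the condition found for tilted squares.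

## Orbits below the threshold $\sqrt2-1$

We prove Theorem 2, starting with (b). Write $p_k=(x_k,y_k)$ for an orbit.

**Step 1: for a bounded orbit, one width of the tails tends to zero.** Let $(p_k)$ be bounded, and assume $\rho(|DF|)<\sqrt2-1$ at every point. Let $B$ be a compact box containing the orbit and $0$. By (F3) there is $c\in(0,\sqrt2-1)$ with $\rho(|DF|)\le c$ on $B$. Let
$$O_i=\{0\}\cup\overline{\{p_k:k\ge i\}}\subset B.$$
These sets are compact and decreasing in $i$. The set $F(O_i)$ is compact and contains $0$ and all $p_k$ with $k\ge i+1$, so $O_{i+1}\subset F(O_i)$. Lemma B applies to $O_i\supset O_{i+1}\supset O_{i+2}$. Hence for every $i$,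
$$D(O_{i+2})\le\kappa D(O_i)\quad\text{or}\quad E(O_{i+2})\le\kappa E(O_i).$$
One alternative, say the first, holds for infinitely many $i$; choose such indices $i_1<i_2<\dots$ with gaps at least $2$. Since $D(O_i)$ is nonincreasing, $D(O_{i_{j+1}})\le D(O_{i_j+2})\le\kappa D(O_{i_j})$. So $D(O_i)\to0$. As $0,p_i\in O_i$, we get $x_i\to0$.

**Step 2: the other coordinate follows.** By (F2), $|Q_y|\le c$ on $B$. The vertical segment from $(x_k,0)$ to $(x_k,y_k)$ lies in $B$, so
$$|y_{k+1}|\le|Q(x_k,0)|+c|y_k|,\qquad Q(x_k,0)\to Q(0,0)=0.$$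
Hence $\limsup|y_k|\le c\limsup|y_k|$. The limsup is finite because the orbit is bounded, so $y_k\to0$. If instead the second alternative holds infinitely often, then $y_k\to0$ and $|x_{k+1}|\le|P(0,y_k)|+c|x_k|$ gives $x_k\to0$ in the same way. This proves (b).

**Step 3: under (a), orbits are bounded.** Now choose $c\in(0,\sqrt2-1)$ with $\rho(|DF|)\le c$ on all of $\mathbb R^2$, so that $|P_x|,|Q_y|\le c$ everywhere. Suppose that an orbit $(p_k)$ is unbounded. If $(y_k)$ were bounded, then $|x_{k+1}|\le|P(0,y_k)|+c|x_k|$, with $P(0,y_k)$ bounded, would make $(x_k)$ bounded. Symmetrically with the coordinates exchanged. So both $(x_k)$ and $(y_k)$ are unbounded. For $N\ge2$ and $i=0,1,2$ put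
$$S_i^N=\{0,p_i,p_{i+1},\dots,p_N\}.$$
Then $S^N_{i+1}\subset S^N_i$. Also $S^N_{i+1}\subset F(S_i^N)$, because $0=F(0)$ and $p_{j+1}=F(p_j)$. Adding a point with first coordinate $x$ to a set containing $0$ raises its $D$ by at most $|x|$, and similarly for $E$. Since $0\in S_2^N$,
$$D(S_0^N)\le D(S_2^N)+|x_0|+|x_1|,\qquad E(S_0^N)\le E(S_2^N)+|y_0|+|y_1|.$$
As $N\to\infty$, $D(S_0^N)\to\infty$ and $E(S_0^N)\to\infty$, so both ratios $D(S_2^N)/D(S_0^N)$ and $E(S_2^N)/E(S_0^N)$ tend to $1$. For large $N$ both exceed $\kappa<1$, contradicting Lemma B.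

**Step 4: GAS and optimality.** Under (a) all orbits are bounded by Step 3, so all converge to $0$ by (b). Lyapunov stability follows from $\rho(DF(0))\le\rho(|DF(0)|)<1$ and (F5). So the origin is GAS. By Theorem 1, for every $c>\sqrt2-1$ the bound $\rho(|DF|)\le c$ no longer suffices (for $c\ge1$ take the map of Theorem 1 for a smaller constant). This proves Theorem 2. $\square$

## Three coordinates and a nilpotent $|DF|$

In dimension $3$ there is enough room to pass a point cyclically from axis to axis while $|DF|$ is nilpotent. This proves Theorem 3.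

**Step 1: the map.** Let $A$ and $g$ be $\mathcal C^\infty$ functions on $\mathbb R$ with $A=1$ on $(-\infty,0]$, $A=0$ on $[\frac14,\infty)$, $g=0$ on $(-\infty,\frac12]$, and on $[1,\infty)$ either $g(t)=2t$ or $g(t)=1$ (multiply $2t$ or $1$ by a smooth cutoff). For $n=3$ put
$$F(x,y,z)=\big(A(y)g(z),\ A(z)g(x),\ A(x)g(y)\big).$$
As $g(0)=0$, $F(0)=0$.

**Step 2: at most one row of $DF$ is nonzero.** The gradient of $F_1$ is $(0,\,A'(y)g(z),\,A(y)g'(z))$. If it is nonzero, then $y<\frac14$, since $A$ and $A'$ vanish on $[\frac14,\infty)$, and $z>\frac12$, since $g$ and $g'$ vanish on $(-\infty,\frac12]$. In the same way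
$$\nabla F_1\ne0\Rightarrow y<\tfrac14,\ z>\tfrac12;\qquad\nabla F_2\ne0\Rightarrow z<\tfrac14,\ x>\tfrac12;\qquad\nabla F_3\ne0\Rightarrow x<\tfrac14,\ y>\tfrac12.$$
These regions are pairwise disjoint: the first two conflict in $z$, the last two in $x$, the first and third in $y$.

**Step 3: $|DF|^2=0$.** At each point $|DF|=e_iv^T$ for some $i$ and some $v\ge0$. Since $F_i$ does not depend on the $i$-th variable, $v_i=0$. So $|DF|^2=e_i(v^Te_i)v^T=v_i\,e_iv^T=0$.

**Step 4: orbits on the axes.** For $t\ge1$, using $A(0)=1$ and $g(0)=0$,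
$$F(t,0,0)=(0,g(t),0),\quad F(0,t,0)=(0,0,g(t)),\quad F(0,0,t)=(g(t),0,0).$$
With $g(t)=2t$ on $[1,\infty)$, the nonzero coordinate doubles at each step and the orbit of $(1,0,0)$ is unbounded. With $g=1$ on $[1,\infty)$, the point $(1,0,0)$ has minimal period $3$. For $n>3$ append zero components. $\square$

## Interleaved scales and escape to infinity in the plane

For Theorem 4 we let a point jump from near the $x$-axis to near the $y$-axis and back, each time at a much larger scale. The horizontal scales $G_k$ and vertical scales $H_k$ interleave: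
$$G_k=100^{2k},\qquad H_k=100^{2k-1}\qquad(k\ge0),$$
so $H_0=\frac1{100}<G_0=1<H_1=100<G_1=10^4<H_2=10^6<\cdots$, and $G_{k-1}=10^{-4}G_k$, $H_{k-1}=10^{-4}H_k$.

**Step 1: the map.** For $k\ge1$ choose $\mathcal C^\infty$ functions as follows.

* $m_k$ equals $M_k=\frac43(H_k-H_{k-1})$ on $(-\infty,H_{k-1}]$ and $0$ on $[H_k,\infty)$, with $-\frac32\le m_k'\le0$.
* $n_k$ is the same with $G$ in place of $H$, and $N_k=\frac43(G_k-G_{k-1})$.
* $\alpha_k$ is nondecreasing, $0$ on $(-\infty,G_{k-1}]$ and $1$ on $[1.1G_{k-1},\infty)$.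
* $\beta_k$ is nondecreasing, $0$ on $(-\infty,H_k]$ and $1$ on $[1.1H_k,\infty)$.

The functions $m_k,n_k$ exist because the required average slope is $-\frac43$ and slope $-\frac32$ is allowed; use a rescaled bump function as for the ramp $m$ at the start. Put
$$P=\tfrac34x+\sum_{k\ge1}\beta_k(y)\,n_k(x),\qquad Q=\tfrac34y+\sum_{k\ge1}\alpha_k(x)\,m_k(y),\qquad F=(P,Q).$$
The sums are locally finite, since $\beta_k(y)\ne0$ needs $y>H_k$ and $\alpha_k(x)\ne0$ needs $x>G_{k-1}$. So $F$ is $\mathcal C^\infty$. For the same reason all terms vanish at the origin, and $F(0)=0$.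

**Step 2: $\rho(|DF|)\le\frac34$.** We have $P_x=\frac34+\sum\beta_k(y)n_k'(x)$. The function $n_k'$ vanishes outside the open interval $(G_{k-1},G_k)$, so at each $x$ at most one $n_k'(x)$ is nonzero. It lies in $[-\frac32,0]$ and $\beta_k\in[0,1]$, so $|P_x|\le\frac34$. Likewise $|Q_y|\le\frac34$. If $P_y=\sum\beta_k'(y)n_k(x)\ne0$, then for some $k$ we have $y>H_k$ and $x<G_k$. If $Q_x=\sum\alpha_l'(x)m_l(y)\ne0$, then for some $l$ we have $x>G_{l-1}$ and $y<H_l$. If both hold, then $H_k<y<H_l$ gives $k<l$, and $G_{l-1}<x<G_k$ gives $l-1<k$, which is impossible for integers. So $P_yQ_x\equiv0$, $|DF|$ is triangular at each point, and $\rho(|DF|)\le\frac34$.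

**Step 3: boxes that map into one another.** For $k\ge1$ let
$$U_k=[1.1G_{k-1},2G_{k-1}]\times[0,2H_{k-1}],\qquad V_k=[0,2G_{k-1}]\times[1.1H_k,2H_k].$$
We claim that $F(U_k)\subset V_k$. Let $(x,y)\in U_k$. Since $y\le2H_{k-1}<H_k$, $\beta_j(y)=0$ for $j\ge k$. Since $x\ge G_{k-1}$, $n_j(x)=0$ for $j\le k-1$. So every term of the sum in $P$ vanishes, and $P=\frac34x\in[0,2G_{k-1}]$. Since $x\ge1.1G_{k-1}$, $\alpha_j(x)=1$ for $j\le k$, and since $x\le2G_{k-1}<G_k$, $\alpha_j(x)=0$ for $j>k$. So $Q=\frac34y+\sum_{j\le k}m_j(y)$, with all terms nonnegative. The slope of $m_k$ is at least $-\frac32$ and $y$ exceeds $H_{k-1}$ by at most $H_{k-1}$, so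
$$Q\ge m_k(y)\ge\tfrac43(H_k-H_{k-1})-\tfrac32H_{k-1}\ge1.1H_k.$$
In the other direction $m_j\le M_j$, and the sum of the $M_j$ telescopes:
$$Q\le\tfrac32H_{k-1}+\tfrac43(H_k-H_0)\le2H_k.$$
Both numerical bounds are clear from $H_{k-1}=10^{-4}H_k$. For instance $(1.1,0)\in U_1$ goes to $(0.825,\,M_1)$ with $M_1=\frac43\cdot99.99=133.32\in[110,200]$.

We claim that $F(V_k)\subset U_{k+1}$. Let $(x,y)\in V_k$. Since $x\le2G_{k-1}<G_k$, $\alpha_j(x)=0$ for $j>k$. Since $y\ge H_k$, $m_j(y)=0$ for $j\le k$. So $Q=\frac34y\in[0,2H_k]$. Since $y\ge1.1H_k$, $\beta_j(y)=1$ for $j\le k$, and since $y\le2H_k<H_{k+1}$, $\beta_j(y)=0$ for $j>k$. So $P=\frac34x+\sum_{j\le k}n_j(x)$, with all terms nonnegative, and as before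
$$1.1G_k\le\tfrac43(G_k-G_{k-1})-\tfrac32G_{k-1}\le P\le\tfrac32G_{k-1}+\tfrac43(G_k-G_0)\le2G_k.$$

**Step 4: escape.** An orbit that starts in $U_1$ visits $U_1,V_1,U_2,V_2,\dots$ in turn. In $U_k$ the first coordinate is at least $1.1G_{k-1}$, and in $V_k$ the second is at least $1.1H_k$. Both tend to infinity with $k$, so the orbit tends to infinity. The interior of $U_1=[1.1,2]\times[0,0.02]$ is a nonempty open set of such points. This proves Theorem 4. $\square$
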